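\title{Simplicial polytopes near a smooth convex body are far from Macaulay's bound}

\begin{abstract}
The $g$-numbers of a simplicial $d$-polytope $P$ satisfy $g_k(P)\ge\partial^k(g_{k+1}(P))$, where $\partial^k$ is the operator that comes from Macaulay's theorem on the growth of graded algebras. We prove that the gap $g_k-\partial^k(g_{k+1})$ tends to infinity, for every $k$ with $1\le k<\lfloor d/2\rfloor$, along every sequence of simplicial $d$-polytopes that converges to a smooth convex body or to a strictly convex body. The proof has an algebraic half, in which vertices that are far apart in the graph of $P$ and whose vertex figures have $g_k>0$ each contribute to the gap, and a geometric half, in which such vertices are found near suitable boundary points of the limit body. For bodies with $C^2$ boundary the gap is at least $c\,\varepsilon^{-(d-1)/2}$ at Hausdorff distance $\varepsilon$, and this exponent is optimal for the ball.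
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The $g$-numbers and Macaulay's bound}

A $d$-polytope is \emph{simplicial} if all its proper faces are simplices. Let $P$ be a simplicial $d$-polytope with $f_i(P)$ faces of dimension $i$, where $f_{-1}(P)=1$. Its \emph{$h$-numbers} are
\[
h_k(P)=\sum_{i=0}^{k}(-1)^{k-i}\binom{d-i}{k-i}f_{i-1}(P)\qquad(0\le k\le d),
\]
or, in one formula, $\sum_{k}h_kt^k=\sum_{i=0}^{d}f_{i-1}t^i(1-t)^{d-i}$. Its \emph{$g$-numbers} are $g_0(P)=1$ and $g_k(P)=h_k(P)-h_{k-1}(P)$ for $1\le k\le\lfloor d/2\rfloor$.

For positive integers $a$ and $k$ there is a unique \emph{$k$-binomial expansion}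
\[
a=\binom{n_k}{k}+\binom{n_{k-1}}{k-1}+\cdots+\binom{n_i}{i},\qquad n_k>n_{k-1}>\cdots>n_i\ge i\ge1,
\]
and one sets
\[
a^{<k>}=\binom{n_k+1}{k+1}+\cdots+\binom{n_i+1}{i+1},\qquad 0^{<k>}=0 .
\]
By the $g$-theorem, $0\le g_{k+1}(P)\le g_k(P)^{<k>}$ for $1\le k<\lfloor d/2\rfloor$. The upper bound can be read in the other direction, as a lower bound for $g_k$ in terms of $g_{k+1}$. For a positive integer $m$ with $(k+1)$-binomial expansion $m=\binom{a_{k+1}}{k+1}+\cdots+\binom{a_j}{j}$ define
\[
\partial^k(m)=\binom{a_{k+1}-1}{k}+\cdots+\binom{a_j-1}{j-1},\qquad \partial^k(0)=0 .
\]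
Equivalently, $\partial^k(m)$ is the least integer $a\ge0$ with $a^{<k>}\ge m$ (Lemma~\ref{lem:arith}). Hence the \emph{gap}
\[
D_k(P)=g_k(P)-\partial^k\bigl(g_{k+1}(P)\bigr)\qquad(1\le k<\lfloor d/2\rfloor)
\]
is nonnegative. It counts by how much $g_k$ exceeds the least value that is compatible with the value of $g_{k+1}$. The range of $k$ is empty for $d<4$, so we assume $d\ge4$ throughout; the condition $k<\lfloor d/2\rfloor$ means $2k\le d-2$.

There are two quite different ways for the gap to be small: $g_{k+1}$ may be close to its upper bound $g_k^{<k>}$, or $g_k$ itself may be small, since $D_k\le g_k$. The next two examples show both.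

\begin{example}[missing edges]\label{ex:edges}
Let $n=f_0(P)$. The definitions give $g_1=n-d-1$ and $g_2=f_1-dn+\binom{d+1}{2}$, and $a^{<1>}=\binom{a+1}{2}$ for all $a\ge0$. Since $\binom{n-d}{2}=\binom n2-dn+\binom{d+1}2$, we get
\[
g_1^{<1>}-g_2=\binom n2-f_1=:\mu ,
\]
the number of pairs of vertices that are not joined by an edge. So for $k=1$ the upper bound says that a graph has at most $\binom n2$ edges. For $0\le s\le g_1$, the inequality $D_1\ge s$ means $g_2\le\binom{g_1-s+1}{2}$, that is,
\begin{equation}\label{eq:missing}
\mu\ \ge\ \binom{g_1+1}{2}-\binom{g_1-s+1}{2}=s\,g_1-\binom s2 .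
\end{equation}
Thus $D_1=0$ exactly when $g_1=0$ or fewer than $g_1$ edges are missing, and each further unit of $D_1$ costs about $n$ missing edges.
\end{example}

\begin{example}[stacked chains]\label{ex:stacked}
To \emph{stack} over a facet of $P$ is to add a new vertex just outside the facet, near its centroid, so that the new polytope is the union of $P$ and a flat pyramid over the facet. The facet disappears, and the new faces consist of the new vertex and a proper subset of the $d$ vertices of the facet. The polynomial $\sum_kh_kt^k$ therefore changes by
\[
\sum_{i=1}^{d}\binom{d}{i-1}t^i(1-t)^{d-i}-t^d=\frac{t(1-t^d)}{1-t}-t^d=t+t^2+\cdots+t^{d-1},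
\]
so $g_1$ grows by one and $g_k$ is unchanged for $k\ge2$. For the simplex the same formula gives $\sum_kh_kt^k=(1-t^{d+1})/(1-t)$, so $g_k=0$ for all $k\ge1$. Start with a simplex with vertices $w_1,\dots,w_{d+1}$ and stack $w_{j+d}$ over the facet $\{w_j,\dots,w_{j+d-1}\}$ for $j=2,3,\dots,n-d$. The resulting \emph{stacked chain} has $n$ vertices, $w_i$ and $w_j$ are adjacent exactly when $1\le|i-j|\le d$, and $g_k=D_k=0$ for $k\ge2$. It is tiled by the simplices $\operatorname{conv}F_j$, $F_j=\{w_j,\dots,w_{j+d}\}$, all of whose faces of dimension at most $d-2$ are faces of the polytope. If each new vertex is placed within $\varepsilon/n$ of the previous polytope, the chain is within $\varepsilon$ of the initial simplex.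
\end{example}

\subsection*{The problem}

A \emph{convex body} is a compact convex set $K\subset\mathbb R^d$ with nonempty interior. The Hausdorff distance $d_H(A,B)$ is the least $\varepsilon$ such that every point of each of the two sets is within $\varepsilon$ of the other set, and $P_n\to K$ means $d_H(P_n,K)\to0$. A smooth body is a convex body with smooth boundary. We use smoothness only in the following weak sense: $K$ is \emph{smooth} if every boundary point has a unique supporting hyperplane. This holds when $\partial K$ is $C^1$. The body $K$ is \emph{strictly convex} if $\partial K$ contains no nondegenerate segment.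

Think of polytopes that approximate a ball. Their edges are short (Lemma~\ref{lem:haus}(iii) makes this precise), so most pairs of vertices are not adjacent, which is far from the first way of having a small gap. They are not tiled by simplices whose edges are edges of the polytope, as stacked chains are, because such simplices are small and close to the boundary and cannot reach the center. One is led to guess that neither mechanism, nor any mixture of the two, survives in the limit. The following conjecture is posed in \cite{aspects}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $P_n$ be a sequence of simplicial $d$-polytopes that converges to a smooth body $K$. Then for every integer $k$ with $1\le k<\lfloor d/2\rfloor$,}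
\[
\lim_{n\to\infty}\bigl(g_k(P_n)-\partial^k(g_{k+1}(P_n))\bigr)=\infty .
\]
\medskip

Some hypothesis on $K$ is needed: by Example~\ref{ex:stacked} there are stacked chains with more and more vertices that converge to a simplex and have $D_k=0$ for all $k\ge2$.

\subsection*{Results}

We prove the conjecture. The proof uses two properties of single boundary points of $K$.

\begin{definition}\label{def:good}
Let $K\subset\mathbb R^d$ be a convex body. A point $p\in\partial K$ is \emph{good} if
\begin{itemize}
\item[(G1)] there is no $b\ne p$ with $[p,b]\subset\partial K$;
\item[(G2)] $p$ has a neighborhood $N$ such that every finite set of points of $\partial K\cap N$ that are pairwise joined by segments contained in $\partial K$ has its convex hull contained in $\partial K$.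
\end{itemize}
\end{definition}

Condition (G1) will make edges near $p$ short; it fails at every boundary point of a polytope, since each such point lies in a facet. Condition (G2) forbids small simplices near $p$ that have their edges in $\partial K$ and reach into the interior of $K$; it fails at a vertex $p$ of a simplex, as one sees from $p$ together with one nearby point on each edge at $p$.

\begin{theorem}\label{thm:good}
Let $1\le k<\lfloor d/2\rfloor$, let $K$ be a convex body with at least $M\ge1$ good points, and let $P_n\to K$ be simplicial $d$-polytopes. Then for all large $n$,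
\[
D_k(P_n)\ge(M-1)-\partial^k(M-1).
\]
If $K$ has infinitely many good points, then $D_k(P_n)\to\infty$.
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $P_n\to K$ be simplicial $d$-polytopes. If $K$ is smooth, then $D_k(P_n)\to\infty$ for $1\le k<\lfloor d/2\rfloor$; that is, the conjecture holds. The same conclusion holds if $K$ is strictly convex.
\end{corollary}

If $\partial K$ is curved in a quantitative sense near one point, the same method gives a rate. This result is not needed for the conjecture. We write $B(x,r)$ for the open ball of radius $r$ about $x$ and $\overline B(x,r)$ for the closed ball.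

\begin{theorem}\label{thm:rate}
Let $1\le k<\lfloor d/2\rfloor$ and let $K$ be a convex body. Suppose there are $p_0\in\partial K$ and $r_0,\kappa>0$ such that
\begin{equation}\label{eq:UC}
a,b\in K\cap B(p_0,4r_0)\ \Longrightarrow\ B\Bigl(\frac{a+b}2,\ \kappa|a-b|^2\Bigr)\subset K. \tag{UC}
\end{equation}
(Every $K$ with $C^2$ boundary satisfies this for some $p_0,r_0,\kappa$.) Then there are $c,\varepsilon_0>0$, depending on $K,p_0,r_0,\kappa,d,k$, such that every simplicial $d$-polytope $P$ with $d_H(P,K)\le\varepsilon$, $0<\varepsilon\le\varepsilon_0$, satisfies
\[
D_k(P)\ge c\,\varepsilon^{-(d-1)/2}.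
\]
The exponent is optimal: for the unit ball there are a constant $C$ and, for all small $\varepsilon$, simplicial polytopes at Hausdorff distance at most $\varepsilon$ from the ball with $D_k\le g_k\le C\varepsilon^{-(d-1)/2}$.
\end{theorem}

\subsection*{Plan of the proof}

Section~\ref{sec:k1} treats $k=1$ by a direct count and explains what has to replace the count for $k\ge2$. Section~\ref{sec:tools} recalls the three theorems that we use. Section~\ref{sec:alg} contains the algebraic half: $M$ vertices that are pairwise far apart in the graph of $P$ and whose vertex figures have $g_k>0$ force the bound of Theorem~\ref{thm:good}. Section~\ref{sec:glue} studies the opposite situation, in which all vertex figures in some region have $g_k=0$, and shows that the region is then tiled as in Example~\ref{ex:stacked}. Section~\ref{sec:limit} shows that such a tiling is impossible near a good point and proves Theorem~\ref{thm:good} and Corollary~\ref{cor:conj}. Section~\ref{sec:rate} proves Theorem~\ref{thm:rate}.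

\section{The case $k=1$}\label{sec:k1}

Distances between vertices of $P$ are measured in the graph of $P$ and are denoted by $\operatorname{dist}_P$. For $k=1$ the gap can be bounded by counting missing edges.

\begin{example}\label{ex:k1}
Let $v_1,\dots,v_M$ be vertices of $P$ with $\operatorname{dist}_P(v_i,v_j)\ge3$ for $i\ne j$. We claim that $D_1(P)\ge M-1$. Two facts produce missing edges:
\begin{itemize}
\item no two of the $v_i$ are adjacent;
\item every other vertex $z$ is adjacent to at most one of the $v_i$.
\end{itemize}
With $n=f_0(P)$ they give
\[
\mu\ge\binom M2+(n-M)(M-1)=n(M-1)-\binom M2 .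
\]
Every vertex of a $d$-polytope has at least $d$ neighbors, and the sets consisting of $v_i$ and its neighbors are disjoint. So $n\ge M(d+1)$ and $g_1=n-d-1\ge M-1$, and we may test \eqref{eq:missing} with $s=M-1$. The difference of the two sides is at least
\[
n(M-1)-\binom M2-(M-1)(n-d-1)+\binom{M-1}2=d(M-1)\ge0,
\]
which proves the claim.
\end{example}

If $p_1,\dots,p_M\in\partial K$ satisfy (G1) and $P_n\to K$, then for large $n$ the polytope $P_n$ has vertices close to the $p_i$ that are far apart in the graph (Lemma~\ref{lem:G1}), and the example yields $D_1(P_n)\ge M-1$.

For $k\ge2$ two things change. First, the gap is no longer a count of missing faces. What remains is a graded algebra $B$, a quotient of a polynomial ring with one variable $x_v$ for each vertex $v$, with $\dim B_j=g_j$ and with $x_vx_w=0$ for nonadjacent vertices $v\ne w$. Second, separation in the graph is not enough: a long stacked chain has as many pairwise distant vertices as we like, and $D_k=0$. In the algebra $B$ of such a chain everything vanishes in degree $k$, so distant vertices have nothing to contribute. We need each $v_i$ to carry a nonzero element of degree $k$. It will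 have the form $y_i^k$, where $y_i$ is a linear form in the variables of $v_i$ and its neighbors, and it exists when the vertex figure at $v_i$ has $g_k>0$. The two facts of Example~\ref{ex:k1} become: $y_iy_j=0$ for $i\ne j$, and for every vertex $z$ the product $x_zy_i$ is nonzero for at most one $i$. Since $y_i$ lives on the neighbors of $v_i$ as well, the required distance grows from $3$ to $5$.

\section{Three theorems}\label{sec:tools}

\subsection*{Macaulay's theorem}

An \emph{order ideal of monomials} is a set $\mathcal O$ of monomials that contains all divisors of its elements. We write $\mathcal O_j$ for the set of its elements of degree $j$.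

\begin{theorem}[Macaulay]\label{thm:mac}
Let $k\ge1$. If $\mathcal O$ is an order ideal of monomials with $\mathcal O_k$ finite, then $|\mathcal O_{k+1}|\le|\mathcal O_k|^{<k>}$. Conversely, for every $a\ge0$ there are $a$ monomials of degree $k$ and $a^{<k>}$ monomials of degree $k+1$ all of whose divisors of degree $k$ lie among the former.
\end{theorem}

The basic case of equality is the set of all monomials in $r$ variables, which has $\binom{r+k-1}{k}$ elements of degree $k$ and $\binom{r+k}{k+1}=\binom{r+k-1}{k}^{<k>}$ elements of degree $k+1$.

\begin{lemma}\label{lem:arith}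
Let $k\ge1$.
\begin{itemize}
\item[(i)] The map $a\mapsto a^{<k>}$ is strictly increasing, and $\partial^k(m)$ is the least $a\ge0$ with $a^{<k>}\ge m$.
\item[(ii)] $a^{<k>}+b^{<k>}\le(a+b)^{<k>}$ for all $a,b\ge0$.
\item[(iii)] $\partial^k(m)/m\to0$ as $m\to\infty$. In particular $m-\partial^k(m)\to\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The binomial expansion is found greedily: $n_k$ is the largest $n$ with $\binom nk\le a$, and so on. Hence $a<b$ exactly when the sequence $(n_k,n_{k-1},\dots)$ of upper entries of $a$ precedes that of $b$ lexicographically, a proper initial segment counting as smaller. The defining sum of $a^{<k>}$ is its $(k+1)$-binomial expansion, with upper entries $n_k+1,\dots,n_i+1$, so the map is strictly increasing. Let $m\ge1$ have upper entries $a_{k+1},\dots,a_j$. If $j\ge2$, the defining sum of $a=\partial^k(m)$ is its $k$-binomial expansion, so $a^{<k>}=m$ and no smaller integer works. If $j=1$, then $\partial^k(m)=a'+1$, where $a'$ has the $k$ upper entries $a_{k+1}-1,\dots,a_2-1$, and $a'^{<k>}=m-a_1<m$. The expansion of $a'$ has the full length $k$, so it is not a proper initial segment of the expansion of $a'+1$;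 the two differ at some place, and at the first such place the entry of $a'+1$ is larger. Therefore the upper entries of $(a'+1)^{<k>}$ come lexicographically after $a_{k+1},\dots,a_1$, and $(a'+1)^{<k>}>m$.

(ii) Realize the converse part of Theorem~\ref{thm:mac} for $a$ and for $b$ in disjoint sets of variables, take the union, and add all divisors of the monomials of degree $k$. This is an order ideal with $a+b$ elements of degree $k$ and $a^{<k>}+b^{<k>}$ elements of degree $k+1$, and the first part of Theorem~\ref{thm:mac} applies.

(iii) For $m\ge1$ let $r\ge1$ be minimal with $\binom{r+k}{k+1}\ge m$. Since $\binom{r+k-1}k^{<k>}=\binom{r+k}{k+1}$, part (i) gives $\partial^k(m)\le\binom{r+k-1}k$. If $r>1$, then $m>\binom{r+k-1}{k+1}$ by minimality, so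
\[
\frac{\partial^k(m)}m\le\binom{r+k-1}{k}\Big/\binom{r+k-1}{k+1}=\frac{k+1}{r-1}.
\]
Finally $r\to\infty$ as $m\to\infty$.
\end{proof}

Order ideals enter the study of graded algebras through initial ideals. Let $S$ be a polynomial ring over $\mathbb R$ with a fixed set of variables and a monomial order, that is, a well-ordering of the monomials that is compatible with multiplication. For $0\ne f\in S$ let $\operatorname{in}(f)$ be the largest monomial that occurs in $f$. For a homogeneous ideal $I$ let $\operatorname{in}(I)$ be the ideal spanned by the monomials $\operatorname{in}(f)$, $0\neq f\in I$. The monomials outside $\operatorname{in}(I)$ form an order ideal $\mathcal O$, their images form a basis of $S/I$, and so $|\mathcal O_j|=\dim(S/I)_j$. Every monomial of degree $j$ in $\operatorname{in}(I)$ is $\operatorname{in}(f)$ for some homogeneous $f\in I$ of degree $j$, and a monomial that lies in $I$ lies in $\operatorname{in}(I)$.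

\subsection*{Stanley's algebra}

We identify a face of a simplicial polytope with its vertex set. For a simplicial complex $\Delta$ with vertex set $V$, the \emph{Stanley--Reisner ideal} $I_\Delta\subset\mathbb R[x_v:v\in V]$ is generated by the products $\prod_{v\in G}x_v$ over the sets $G\subset V$ that are not faces of $\Delta$, and $\mathbb R[\Delta]=\mathbb R[x_v]/I_\Delta$. In particular $x_vx_w\in I_\Delta$ if $v\ne w$ are not adjacent. If $\Gamma$ is a subcomplex of $\Delta$, then $\mathbb R[\Gamma]$ is a quotient of $\mathbb R[\Delta]$, in which $x_v\mapsto0$ for the vertices $v$ that are not in $\Gamma$.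

Let $Q$ be a simplicial polytope with boundary complex $\partial Q$. For an affine function $\alpha$ on the affine hull of $Q$ put $\ell_\alpha=\sum_v\alpha(v)x_v$, let $L_Q$ be the space of all $\ell_\alpha$, and let
\[
B(Q)=\mathbb R[\partial Q]/(L_Q).
\]

\begin{theorem}[Stanley \cite{Stanley}]\label{thm:stanley}
Let $Q$ be a simplicial $e$-polytope with rational vertices. Then $\dim B(Q)_j=g_j(Q)$ for $0\le j\le\lfloor e/2\rfloor$.
\end{theorem}

We need the theorem for this particular space of linear forms, so we recall the derivation. Translate a rational interior point of $Q$ to the origin; this does not change $L_Q$. The space $L_Q$ is spanned by $\theta_i=\sum_vv_ix_v$ $(1\le i\le e)$, where $v_i$ is the $i$-th coordinate of $v$, and by $\omega=\ell_1=\sum_vx_v$. Let $A=\mathbb R[\partial Q]/(\theta_1,\dots,\theta_e)$, so that $B(Q)=A/\omega A$. The cones over the proper faces of $Q$ form a complete rational simplicial fan. Write $v=c_vu_v$ with $u_v$ a primitive lattice vector and $c_v>0$, and let $\xi_v$ be the class of the torus-invariant divisor of the ray through $v$ in the toric variety of the fan. The real cohomology ring of this variety, with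 degrees halved, is generated by the $\xi_v$ subject to the Stanley--Reisner relations of $\partial Q$ and the linear relations $\sum_v(u_v)_i\xi_v=0$, and its dimension in degree $j$ is $h_j(Q)$. The substitution $x_v\mapsto\xi_v/c_v$ sends $\theta_i$ to $\sum_v(u_v)_i\xi_v$, so it identifies $A$ with this ring, and it sends $\omega$ to $\sum_v\xi_v/c_v$. The piecewise linear function on the fan attached to this class takes the value $1/c_v$ at $u_v$, hence the value $1$ at every vertex $v$. So it is the gauge function of $Q$, which is strictly convex with respect to the fan, and a positive multiple of $\omega$ is ample. By the hard Lefschetz theorem, $\omega^{e-2(j-1)}\colon A_{j-1}\to A_{e-j+1}$ is bijective for $1\le j\le e/2$. Then $\omega\colon A_{j-1}\to A_j$ is injective, and $\dim(A/\omega A)_j=h_j-h_{j-1}=g_j$.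

The $g$-numbers depend only on $\partial Q$, and every simplicial polytope can be made rational without changing its boundary complex. Indeed, after a small perturbation of the vertices, the vertices of each facet still span a hyperplane that has all other vertices strictly on one side, so all facets survive. There are no new facets, because every ridge of a polytope lies in exactly two facets and the facets are connected through ridges. In particular $g_j(Q)\ge0$ for every simplicial polytope, and Theorems~\ref{thm:mac} and~\ref{thm:stanley}, applied to the monomials outside an initial ideal, give the bound $g_{k+1}\le g_k^{<k>}$ of the introduction.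

\subsection*{The case $g_k=0$}

A \emph{geometric triangulation} of a polytope $Q$ is a finite set of simplices, closed under taking faces, whose union is $Q$ and any two of which meet in a common face. A simplex of the triangulation is \emph{interior} if it is not contained in $\partial Q$.

\begin{theorem}[Murai--Nevo \cite{MuraiNevo}]\label{thm:glbt}
Let $Q$ be a simplicial $e$-polytope and $1\le k\le e/2$. If $g_k(Q)=0$, then $Q$ has a geometric triangulation, with no new vertices, that has no interior faces of dimension at most $e-k$.
\end{theorem}

For the stacked chain and $k=2$, the simplices $\operatorname{conv}F_j$ and their faces form such a triangulation.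

\subsection*{Vertex figures}

Let $v$ be a vertex of a simplicial $d$-polytope $P$ with boundary complex $\Delta$, and let $H_v$ be a hyperplane that strictly separates $v$ from the other vertices. The \emph{vertex figure} $P/v=P\cap H_v$ is a simplicial $(d-1)$-polytope. Its vertices are the points $w'=[v,w]\cap H_v$ for the neighbors $w$ of $v$, and under $w'\leftrightarrow w$ its boundary complex is the link $\operatorname{lk}v=\{G\in\Delta: v\notin G,\ G\cup\{v\}\in\Delta\}$. The star $\operatorname{st}v=\{G\in\Delta:G\cup\{v\}\in\Delta\}$ is the cone over the link, so $\mathbb R[\operatorname{st}v]=\mathbb R[\operatorname{lk}v][x_v]$. For $2k\le d-2$ we have $k\le\lfloor(d-1)/2\rfloor$, so $g_k(P/v)$ is defined and nonnegative, and Theorems~\ref{thm:stanley} and~\ref{thm:glbt} apply to $P/v$ in degree $k$.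

\section{Distant vertices enlarge the gap}\label{sec:alg}

\begin{proposition}\label{prop:alg}
Let $P$ be a simplicial $d$-polytope, $1\le k<\lfloor d/2\rfloor$, and let $v_1,\dots,v_M$ $(M\ge1)$ be vertices with $\operatorname{dist}_P(v_i,v_j)\ge5$ for $i\ne j$ and $g_k(P/v_i)>0$ for all $i$. Then
\[
D_k(P)\ge(M-1)-\partial^k(M-1).
\]
\end{proposition}

The proof has three parts: a statement about order ideals, the construction of the forms $y_i$, and the passage from the algebra $B(P)$ to an order ideal that retains the properties of the $y_i$.

\subsection*{Merging variables}

To show that an order ideal has slack in Macaulay's inequality, we look for an operation that loses many monomials of degree $k$ and few of degree $k+1$, and apply the inequality to the result. Identifying the variables $y_1,\dots,y_M$ with each other is such an operation.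

\begin{lemma}\label{lem:merge}
Let $k,M\ge1$, and let $\mathcal O$ be an order ideal of monomials in finitely many variables $Y\cup Z$, where $Y=\{y_1,\dots,y_M\}$ is disjoint from $Z$. Suppose that
\begin{itemize}
\item[(a)] $y_i^k\in\mathcal O$ for all $i$;
\item[(b)] $y_iy_j\notin\mathcal O$ for $i\ne j$;
\item[(c)] for every $z\in Z$ there is at most one $i$ with $zy_i\in\mathcal O$.
\end{itemize}
Then $|\mathcal O_k|-\partial^k(|\mathcal O_{k+1}|)\ge(M-1)-\partial^k(M-1)$.
\end{lemma}

\begin{proof}
Let $a=|\mathcal O_k|$ and $b=|\mathcal O_{k+1}|$. Let $\psi$ be the multiplicative map on monomials that sends every $y_i$ to one new variable $y$ and fixes the variables in $Z$, and let $\mathcal O'=\psi(\mathcal O)$. This is an order ideal: for $m\in\mathcal O$ we have $\psi(m)/z=\psi(m/z)$ if $z\in Z$ divides $\psi(m)$, and $\psi(m)/y=\psi(m/y_i)$ for some $y_i$ dividing $m$ if $y$ divides $\psi(m)$. By Theorem~\ref{thm:mac}, $|\mathcal O'_{k+1}|\le|\mathcal O'_k|^{<k>}$.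

In degree $k$ the loss is at least $M-1$: by (a), the $M$ monomials $y_i^k\in\mathcal O_k$ have the same image, so $|\mathcal O'_k|\le a-(M-1)$.

In degree $k+1$ the loss is at most $M-1$. Suppose $\psi(m)=\psi(m')$ with $m\ne m'$ in $\mathcal O_{k+1}$. By (b), each of $m,m'$ involves at most one variable of $Y$. So $m=y_i^s\beta$ and $m'=y_j^s\beta$ with $i\ne j$, $s\ge1$, and $\beta$ a monomial in $Z$. If some $z\in Z$ divided $\beta$, then $zy_i$ and $zy_j$ would both lie in $\mathcal O$, against (c). Hence $\beta=1$. So the only fiber of $\psi$ on $\mathcal O_{k+1}$ that can have more than one element is the one over $y^{k+1}$; it consists of powers $y_i^{k+1}$ and has at most $M$ elements. Thus $|\mathcal O'_{k+1}|\ge b-(M-1)$.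

By monotonicity, $b-(M-1)\le(a-(M-1))^{<k>}$. Put $t=\partial^k(M-1)$, so that $M-1\le t^{<k>}$. By Lemma~\ref{lem:arith}(ii),
\[
b\le\bigl(a-(M-1)\bigr)^{<k>}+t^{<k>}\le\bigl(a-(M-1)+t\bigr)^{<k>},
\]
and Lemma~\ref{lem:arith}(i) gives $\partial^k(b)\le a-(M-1)+t$.
\end{proof}

\begin{remark}\label{rem:merge}
The order ideal of all powers $y_i^j$ satisfies (a)--(c) and has $a=b=M$. Its gap $M-\partial^k(M)$ exceeds the bound of the lemma by at most one, since $\partial^k$ is nondecreasing; this explains the term $\partial^k(M-1)$. Each hypothesis is needed. The set of all monomials in $Z$ satisfies (b) and (c), the set of all monomials in $Y$ (with $Z$ empty) satisfies (a) and (c), and both have gap $0$. For $k=1$ and $|Z|=r$, the set of all monomials not divisible by any $y_iy_j$ $(i\ne j)$ satisfies (a) and (b); it has $a=r+M$ and $b=\binom{a+1}2-\binom M2$, and $b>\binom a2=(a-1)^{<1>}$ as soon as $r+M>\binom M2$, so that the gap is $0$.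
\end{remark}

\subsection*{The local quotient}

The hypothesis of Proposition~\ref{prop:alg} concerns the algebra of $P/v$, and the conclusion concerns the algebra of $P$. They are linked because the forms $\ell_\alpha$ of $P$, restricted to the star of $v$, reduce to the corresponding forms of $P/v$.

\begin{lemma}\label{lem:local}
Let $P$ have rational vertices, let $v$ be a vertex, and let $C=\mathbb R[\operatorname{st}v]/(L_P)$, where $L_P$ stands for its image in $\mathbb R[\operatorname{st}v]$. Then $C$ is a quotient of $B(P)$ in which $x_w\mapsto0$ unless $w$ is $v$ or a neighbor of $v$, and $\dim C_j=g_j(P/v)$ for $0\le j\le\lfloor(d-1)/2\rfloor$.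
\end{lemma}

\begin{proof}
The first statement holds because $\operatorname{st}v$ is a subcomplex of $\Delta$. In the following, sums run over the neighbors $w$ of $v$. In $\mathbb R[\operatorname{lk}v][x_v]$ the form $\ell_1$ is $x_v+\sum_wx_w$. Dividing by it eliminates $x_v$, and the substitution $x_v=-\sum_wx_w$ turns $\ell_\alpha$ into $\sum_w(\alpha(w)-\alpha(v))x_w$. As $\alpha$ ranges over all affine functions, $\alpha-\alpha(v)$ ranges over the affine functions that vanish at $v$. So
\[
C=\mathbb R[\operatorname{lk}v]\Big/\Bigl(\sum_w\alpha(w)x_w:\ \alpha\text{ affine},\ \alpha(v)=0\Bigr).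
\]
Choose $H_v$ rational and write $H_v=\{\beta=1\}$ with $\beta$ a rational affine function and $\beta(v)=0$. Then $\beta(w)>1$ for all other vertices $w$, and $w'=v+\frac1{\beta(w)}(w-v)$ is rational. If $\alpha(v)=0$, then $\alpha(w)=\beta(w)\alpha(w')$, so $\sum_w\alpha(w)x_w=\sum_w\alpha(w')\,\beta(w)x_w$. Restriction to $H_v$ is a bijection from the affine functions vanishing at $v$ to the affine functions on $H_v$: it is injective because $v\notin H_v$, and both spaces have dimension $d$. Taking $\beta(w)x_w$ as new variables preserves the monomial ideal $I_{\operatorname{lk}v}$ and identifies $C$ with $B(P/v)$. Theorem~\ref{thm:stanley}, in rational affine coordinates on $H_v$, gives the dimensions.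
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:alg}}

The hypotheses and the conclusion depend only on $\Delta$, so we may assume that $P$ has rational vertices. Let $S=\mathbb R[x_v]$ and $I=I_\Delta+(L_P)$, so that $B(P)=S/I$. Since $k+1\le\lfloor d/2\rfloor$, Theorem~\ref{thm:stanley} gives $\dim(S/I)_k=g_k(P)$ and $\dim(S/I)_{k+1}=g_{k+1}(P)$.

\emph{The forms $y_i$.} Let $U_i$ consist of $v_i$ and its neighbors, and let $C^{(i)}$ be the quotient of Lemma~\ref{lem:local} for $v_i$. Then $C^{(i)}_k\ne0$, and $C^{(i)}$ is generated by the variables $x_w$, $w\in U_i$. The $k$-th powers of linear forms in these variables span all forms of degree $k$ in them: if a linear functional $\phi$ vanishes on $(\sum_wc_wx_w)^k$ for all real $c_w$, then this expression, as a polynomial in the $c_w$, is zero, and its coefficients are the values of $\phi$ on monomials multiplied by positive multinomial coefficients. Hence there is $y_i=\sum_{w\in U_i}c_wx_w$ with $y_i^k\ne0$ in $C^{(i)}$.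

\emph{Separation.} The sets $U_i$ are pairwise disjoint, since a common element would give $\operatorname{dist}_P(v_i,v_j)\le2$. Moreover:
\begin{itemize}
\item[(b$'$)] $y_iy_j\in I$ for $i\ne j$. Otherwise $x_wx_{w'}\notin I_\Delta$ for some $w\in U_i$, $w'\in U_j$; then $w,w'$ are adjacent and $\operatorname{dist}_P(v_i,v_j)\le3$.
\item[(c$'$)] For every vertex $z$ there is at most one $i$ with $x_zy_i\notin I$. Indeed, if $x_zy_i\notin I$, then $z$ is equal or adjacent to some $w\in U_i$, so $\operatorname{dist}_P(z,v_i)\le2$. Two such indices would give $\operatorname{dist}_P(v_i,v_j)\le4$. This is where the distance $5$ is used.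
\end{itemize}

\emph{Degeneration.} To turn these statements into statements about monomials we make the $y_i$ variables. Choose $w_i\in U_i$ with $c_{w_i}\ne0$, and let $Y=\{y_1,\dots,y_M\}$ and $Z=\{x_v:v\ne w_1,\dots,w_M\}$. Since the $U_i$ are disjoint, $y_i$ involves $x_{w_i}$ and no other $x_{w_j}$, so $Y\cup Z$ is a basis of $S_1$ and $S$ is the polynomial ring in $Y\cup Z$. Let $\mathcal O$ be the order ideal of monomials in $Y\cup Z$ outside $\operatorname{in}(I)$. For any monomial order, $|\mathcal O_k|=g_k(P)$ and $|\mathcal O_{k+1}|=g_{k+1}(P)$, and (b$'$), (c$'$) imply (b), (c) of Lemma~\ref{lem:merge}, because monomials in $I$ lie in $\operatorname{in}(I)$.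

Condition (a) is more delicate, because a monomial outside $I$ may lie in $\operatorname{in}(I)$. Here the choice of the order matters. Take the graded lexicographic order in which every variable of $Z$ is larger than every variable of $Y$. In this order, a monomial that involves a variable of $Z$ is larger than every monomial of the same degree in $Y$ alone. Suppose $y_i^k\notin\mathcal O$. Then $y_i^k=\operatorname{in}(f)$ for a homogeneous $f\in I$ of degree $k$. All monomials of $f$ are at most $y_i^k$, so they involve only variables of $Y$. In $C^{(i)}$ we have $y_j\mapsto0$ for $j\ne i$, because $U_j\cap U_i=\emptyset$. So $f$ maps to a nonzero multiple of $y_i^k$, which is nonzero in $C^{(i)}$. But $f\in I$ maps to $0$. This contradiction proves (a), and Lemma~\ref{lem:merge} completes the proof. \qed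

\section{Gluing triangulations of vertex figures}\label{sec:glue}

It remains to find vertices with $g_k(P/v)>0$ in prescribed regions. We argue by contradiction, so we need to know what happens when $g_k(P/v)=0$ for all vertices $v$ in some set $U$. The model is the stacked chain with $k=2$: cutting the simplices $\operatorname{conv}F_j$ with $v\in F_j$ by $H_v$ triangulates $P/v$, and these triangulations, for different $v$, come from one tiling of $P$. We reverse this. Theorem~\ref{thm:glbt} triangulates each $P/v$ separately, and each triangulation gives a family of $d$-simplices at $v$. The difficulty is that the triangulations are chosen independently, so we must show that the families at different vertices agree. Once they do, we can walk from simplex to simplex along a segment as long as we stay among vertices of $U$.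

\begin{definition}
A \emph{clique simplex} of a simplicial $d$-polytope $P$ is an affinely independent set $F$ of $d+1$ vertices any two of which are joined by an edge of $P$.
\end{definition}

\begin{lemma}\label{lem:walk}
Let $P$ be a simplicial $d$-polytope, $2\le2k\le d-2$, and let $U$ be a set of vertices of $P$ with $g_k(P/v)=0$ for all $v\in U$. Let $u_0\in U$ and $q\in P$. Assume:
\begin{itemize}
\item[($\dagger$)] every clique simplex $F$ with $\operatorname{conv}F\cap[u_0,q]\ne\emptyset$ satisfies $F\subset U$.
\end{itemize}
Then $q\in\operatorname{conv}F$ for some clique simplex $F\subset U$.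
\end{lemma}

For $k=1$ the lemma degenerates. The condition $g_1(P/v)=0$ says that $v$ has exactly $d$ neighbors. Then $P/u_0$ is a simplex, so $u_0$ and its neighbors form a clique simplex $F$; by ($\dagger$) every element of $F$ has degree $d$, so no edge leaves $F$, and $P=\operatorname{conv}F$ because the graph of $P$ is connected.

\begin{proof}
For $v\in U$ let $T_v$ be a triangulation of $P/v$ as in Theorem~\ref{thm:glbt} with $e=d-1$. It has no interior faces of dimension at most $d-1-k$. Let $\mathcal F_v$ be the family of all sets $F=\{v,w_1,\dots,w_d\}$ such that $w_1',\dots,w_d'$ are the vertices of a $(d-1)$-simplex of $T_v$. Such an $F$ is affinely independent, since $v\notin H_v$ and $w_i$ lies on the ray from $v$ through $w_i'$.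

\medskip
\noindent\textbf{(F1)} \emph{Every subset of $F\in\mathcal F_v$ with at most $d-k$ elements is a face of $P$. In particular $F$ is a clique simplex.}

Let $G\subset F\setminus\{v\}$ have at most $d-k$ elements. The corresponding simplex of $T_v$ has dimension at most $d-k-1$, so it is contained in $\partial(P/v)$. A convex subset of the boundary of a polytope lies in a facet. Here the facet is a simplex, and the vertices of our simplex are vertices of $P/v$ in this facet, hence vertices of the facet. So $G\in\operatorname{lk}v$, and both $G$ and $G\cup\{v\}$ are faces of $P$. This covers all subsets of $F$ with at most $d-k$ elements. As $d-k\ge2$, all pairs in $F$ are edges.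

\medskip
\noindent\textbf{(F2)} \emph{If $F\in\mathcal F_v$ and $F'\in\mathcal F_u$ with $u,v\in U$ and $F\ne F'$, then $\operatorname{conv}F$ and $\operatorname{conv}F'$ have disjoint interiors.}

The idea is that two overlapping simplices contain two disjoint subsets with intersecting convex hulls and at most $d+2$ elements in total; one of them is small, hence a face of $P$ by (F1), and this is impossible. An \emph{affine dependence} is a real function $\gamma$ on the vertices of $P$ with $\sum_w\gamma_w=0$ and $\sum_w\gamma_ww=0$. Suppose there is a common interior point $\sum_{w\in F}\lambda_ww=\sum_{w\in F'}\mu_ww$, with positive coefficients that sum to $1$ on each side. Extend $\lambda$ and $\mu$ by zero. Then $\gamma^0=\lambda-\mu$ is an affine dependence that is positive only on elements of $F$ and negative only on elements of $F'$. It is nonzero, since it is positive on $F\setminus F'\ne\emptyset$.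

Among the nonzero affine dependences $\gamma$ with $\{\gamma>0\}\subset\{\gamma^0>0\}$ and $\{\gamma<0\}\subset\{\gamma^0<0\}$ choose one with inclusion-minimal support. We claim that every proper subset of its support is affinely independent. Otherwise there is a nonzero dependence $\beta$ whose support is a proper subset of the support of $\gamma$. After a change of sign, $\beta_w\gamma_w>0$ for some $w$. Put $t=\min\{\gamma_w/\beta_w:\beta_w\gamma_w>0\}>0$ and consider $\gamma-t\beta$. Where $\beta_w\gamma_w>0$, its value is zero or has the sign of $\gamma_w$, and it is zero where the minimum is attained; where $\beta_w\gamma_w<0$, its value has the sign of $\gamma_w$; where $\beta_w=0$, its value is $\gamma_w$, and this is nonzero at some point. So $\gamma-t\beta$ is an admissible dependence with smaller support, a contradiction. Consequently the support of $\gamma$ has at most $d+2$ elements.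

Let $A=\{\gamma>0\}\subset F$ and $A'=\{\gamma<0\}\subset F'$. These sets are disjoint, and both are nonempty because $\sum_w\gamma_w=0$. After normalization, the dependence exhibits a point $y$ that is a convex combination with positive coefficients of all elements of $A$, and also of all elements of $A'$. Suppose $A$ is a face of $P$. Then there is an affine function $\alpha\ge0$ on $P$ that vanishes at the vertices in $A$ and at no other vertex. From $\alpha(y)=0$ we get $\alpha=0$ on $A'$, so $A'\subset A$, which is false. So $A$ is not a face, and by the same argument with the roles exchanged $A'$ is not a face. By (F1), $|A|,|A'|\ge d-k+1$, so $d+2\ge2d-2k+2\ge d+4$, a contradiction.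

\medskip
For $u\in U$, $F'\in\mathcal F_u$ and $u\in G\subset F'$ let
\[
\mathcal C_u(G)=\Bigl\{u+\sum_{w\in G\setminus\{u\}}\mu_w(w-u):\ \mu_w\ge0\Bigr\},
\]
the cone with apex $u$ over the simplex of $T_u$ that corresponds to $G\setminus\{u\}$. The cone with apex $u$ over $P/u$ contains $P$, and each of its rays meets $H_u$ exactly once. Therefore the cones $\mathcal C_u(F')$, $F'\in\mathcal F_u$, cover $P$, and $\mathcal C_u(G)\cap\mathcal C_u(G')=\mathcal C_u(G\cap G')$. The coefficients $\mu_w$ of a point of $\mathcal C_u(F')$ are unique and depend continuously on the point, and $\operatorname{conv}F'$ is the set of points of $\mathcal C_u(F')$ with $\sum_w\mu_w\le1$.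

\medskip
\noindent\textbf{(F3)} \emph{If $F\in\mathcal F_v$ with $v\in U$ and $u\in F\cap U$, then $F\in\mathcal F_u$.}

Near $u$ the cone $\mathcal C_u(F')$ coincides with $\operatorname{conv}F'$, so the finitely many simplices $\operatorname{conv}F'$, $F'\in\mathcal F_u$, cover $P\cap B(u,r)$ for some $r>0$. The set $\operatorname{int}(\operatorname{conv}F)\cap B(u,r)$ is a nonempty open subset of $P$, and the boundaries of finitely many simplices cannot cover it. So it meets the interior of some $\operatorname{conv}F'$ with $F'\in\mathcal F_u$, and $F=F'$ by (F2).

\medskip
\noindent\textbf{The walk.} Let $X$ be the union of the simplices $\operatorname{conv}F$ over all $F\in\mathcal F_v$, $v\in U$. The set $X\cap[u_0,q]$ is closed and contains $u_0$. We show that it is open in $[u_0,q]$.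

Let $x\in X\cap[u_0,q]$, say $x\in\operatorname{conv}F$ with $F\in\mathcal F_v$. Let $G\subset F$ be the set of elements at which the barycentric coordinate of $x$ is positive, and choose $u\in G$. To see a whole neighborhood of $x$ we want to use the family $\mathcal F_u$, and for this we need $u\in U$. This is the purpose of ($\dagger$): by (F1) and ($\dagger$), $F\subset U$. By (F3), $F\in\mathcal F_u$. The point $x$ lies in $\mathcal C_u(G)$ with all coefficients positive, namely the barycentric coordinates of $x$ at the elements of $G\setminus\{u\}$, and their sum is less than $1$ because the coordinate at $u$ is positive. If $F'\in\mathcal F_u$ and $x\in\mathcal C_u(F')$, then $x\in\mathcal C_u(G\cap F')$, and uniqueness of the coefficients forces $G\subset F'$. So the coefficients of $x$ in $\mathcal C_u(F')$ are the same numbers, extended by zero, and their sum is less than $1$. By continuity, points of $\mathcal C_u(F')$ close to $x$ have coefficient sum less than $1$ and lie in $\operatorname{conv}F'$. The cones $\mathcal C_u(F')$ are closed, finite in number, and cover $P$, so a neighborhood of $x$ in $P$ is covered by those that contain $x$. Hence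 a neighborhood of $x$ in $P$ lies in $X$, and $[u_0,q]\subset P$ gives the claim.

Since $[u_0,q]$ is connected, $q\in X$. So $q\in\operatorname{conv}F$ with $F\in\mathcal F_v$ for some $v\in U$; this $F$ is a clique simplex by (F1), and $F\subset U$ by ($\dagger$).
\end{proof}

\section{Good points and the proof of the conjecture}\label{sec:limit}

We now pass to the limit. Edges of $P_n$ converge to segments in $\partial K$, so clique simplices converge to configurations of the kind that (G2) controls. Condition (G1) keeps everything local: it supplies hypothesis ($\dagger$) of Lemma~\ref{lem:walk} and the graph distances in Proposition~\ref{prop:alg}.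

We use two elementary facts. A convex body has a supporting hyperplane at each boundary point, and its intersection with a supporting hyperplane is a convex subset of its boundary. If a supporting hyperplane of $K$ passes through a point in the relative interior of a segment contained in $K$, then it contains the segment, because an affine function that attains its maximum over a segment at a relative interior point is constant on it. The \emph{support function} of $K$ is $\sigma_K(u)=\max_{x\in K}\langle u,x\rangle$, and $|\sigma_K(u)-\sigma_{K'}(u)|\le d_H(K,K')$ for unit vectors $u$. If $P_n\to K$, then all $P_n$ lie in one bounded set, so sequences $x_n\in P_n$ have convergent subsequences, and their limits lie in $K$.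

\begin{lemma}\label{lem:haus}
Let $K,K'$ be convex bodies with $d_H(K,K')\le\varepsilon$.
\begin{itemize}
\item[(i)] Every point of $\partial K'$ is within $\varepsilon$ of $\partial K$, and every point of $\partial K$ is within $\varepsilon$ of $\partial K'$.
\item[(ii)] If $\overline B(q,s)\subset K$ with $s>\varepsilon$, then $B(q,s-\varepsilon)\subset K'$.
\item[(iii)] Let $P_n\to K$, and let $[a_n,b_n]\subset\partial P_n$ for $n$ in a subsequence, with $a_n\to a$ and $b_n\to b$; the segments may be points. Then $[a,b]\subset\partial K$.
\end{itemize}
\end{lemma}

\begin{proof}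
(i) By symmetry it suffices to treat $z\in\partial K'$. If $z\notin K$, the point of $K$ nearest to $z$ lies in $\partial K$ and is within $\varepsilon$ of $z$. If $z\in K$ is at distance $s>\varepsilon$ from $\partial K$, then $B(z,s)\subset K$. Let $u$ be an outer unit normal of $K'$ at $z$. For $\varepsilon<s'<s$ the point $z+s'u\in K$ has distance at least $s'>\varepsilon$ from $K'$, a contradiction.

(ii) Suppose $y\in B(q,s-\varepsilon)$ is not in $K'$. Take a unit vector $u$ with $\langle u,x\rangle\le\langle u,y\rangle$ for all $x\in K'$. The point $q+su\in K$ has distance at least $\langle u,q+su-y\rangle\ge s-|q-y|>\varepsilon$ from $K'$, a contradiction.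

(iii) A supporting hyperplane of $P_n$ at the midpoint contains $[a_n,b_n]$, so $\langle u_n,a_n\rangle=\langle u_n,b_n\rangle=\sigma_{P_n}(u_n)$ for a unit vector $u_n$. Pass to a subsequence with $u_n\to u$. Since $\sigma_{P_n}\to\sigma_K$ uniformly on the sphere and $\sigma_K$ is continuous, $\langle u,a\rangle=\langle u,b\rangle=\sigma_K(u)$. So $a,b\in K$ lie in one supporting hyperplane of $K$.
\end{proof}

\begin{lemma}\label{lem:G1}
Let $P_n\to K$ be simplicial $d$-polytopes and let $p\in\partial K$ satisfy \textup{(G1)}.
\begin{itemize}
\item[(i)] $p$ is an extreme point of $K$, and there are vertices $u_n$ of $P_n$ with $u_n\to p$.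
\item[(ii)] If $v_n$ are vertices of $P_n$ with $v_n\to p$ and $s>0$, then for large $n$ all vertices $z$ of $P_n$ with $\operatorname{dist}_{P_n}(z,v_n)\le2$ lie in $B(p,s)$.
\item[(iii)] For every $\eta>0$ there are $r\in(0,\eta)$ and $n_0$ such that, for $n\ge n_0$, every clique simplex of $P_n$ whose convex hull meets $B(p,r)$ is contained in $B(p,\eta)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $p$ were in the relative interior of a nondegenerate segment in $K$, a supporting hyperplane at $p$ would contain the segment, which would then lie in $\partial K$, against (G1). So $p$ is extreme. In particular, if $p\in\operatorname{conv}\{f_0,\dots,f_d\}$ with $f_i\in K$, then $p=f_i$ for some $i$. Suppose that for some $\eta>0$ and infinitely many $n$ no vertex of $P_n$ lies in $B(p,\eta)$. Choose $x_n\in P_n$ with $x_n\to p$. By Carath\'eodory's theorem $x_n$ is a convex combination of $d+1$ vertices of $P_n$, repetitions allowed. Along a subsequence the vertices and the coefficients converge, so $p\in\operatorname{conv}\{f_0,\dots,f_d\}$ with $f_i\in K$ and $|f_i-p|\ge\eta$, a contradiction.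

(ii) Otherwise, along a subsequence, there are vertices $w_n,z_n$ with $|z_n-p|\ge s$ such that $v_n,w_n$ are equal or adjacent and $w_n,z_n$ are equal or adjacent. Pass to limits $w,z$. By Lemma~\ref{lem:haus}(iii), $[p,w]\subset\partial K$ and $[w,z]\subset\partial K$. By (G1), $w=p$ and then $z=p$, but $|z-p|\ge s$.

(iii) Otherwise there are, along a subsequence, clique simplices $F_n$ of $P_n$ such that the distance from $p$ to $\operatorname{conv}F_n$ tends to $0$ and each $F_n$ has an element outside $B(p,\eta)$. Along a further subsequence the elements of $F_n$ converge to $f_0,\dots,f_d\in K$ with $p\in\operatorname{conv}\{f_0,\dots,f_d\}$ and $|f_j-p|\ge\eta$ for some $j$. By (i), $p=f_i$ for some $i\ne j$. The segment $[p,f_j]$ is a limit of edges, so it lies in $\partial K$ by Lemma~\ref{lem:haus}(iii), against (G1).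
\end{proof}

\begin{lemma}\label{lem:vertex}
Let $1\le k<\lfloor d/2\rfloor$, let $P_n\to K$ be simplicial $d$-polytopes, let $p$ be a good point of $K$ and $\eta>0$. For all large $n$ there is a vertex $v$ of $P_n$ with $|v-p|<\eta$ and $g_k(P_n/v)>0$.
\end{lemma}

\begin{proof}
The statement becomes stronger as $\eta$ decreases, so we may assume that $\overline B(p,\eta)$ lies in the neighborhood $N$ of (G2). Suppose the statement fails for infinitely many $n$, and consider only these $n$. Let $U_n$ be the set of vertices of $P_n$ in $B(p,\eta)$. Then $g_k(P_n/v)=0$ for all $v\in U_n$, since $g_k\ge0$. Take $r$ from Lemma~\ref{lem:G1}(iii), vertices $u_n\to p$ from Lemma~\ref{lem:G1}(i), and an interior point $q$ of $K$ with $|q-p|<r$. For large $n$ we have $q\in P_n$ by Lemma~\ref{lem:haus}(ii), $u_n\in U_n$, and $[u_n,q]\subset B(p,r)$. By the choice of $r$, hypothesis ($\dagger$) holds for $U_n,u_n,q$. Lemma~\ref{lem:walk} gives clique simplices $F_n\subset U_n$ with $q\in\operatorname{conv}F_n$. Along a subsequence the elements of $F_n$ converge to points $f_0,\dots,f_d\in\overline B(p,\eta)\subset N$ with $q\in\operatorname{conv}\{f_0,\dots,f_d\}$, and $[f_i,f_j]\subset\partial K$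 for all $i,j$ by Lemma~\ref{lem:haus}(iii). By (G2), $q\in\partial K$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:good}]
Let $p_1,\dots,p_M$ be distinct good points and choose $s>0$ such that the balls $B(p_i,s)$ are disjoint. Apply Lemma~\ref{lem:vertex} with $\eta=1,\frac12,\frac13,\dots$, and for each $n$ use the smallest of the values $1,\frac12,\dots,\frac1n$ for which a vertex as in the lemma exists. This gives, for large $n$, vertices $v_{i,n}$ of $P_n$ with $g_k(P_n/v_{i,n})>0$ and $v_{i,n}\to p_i$. By Lemma~\ref{lem:G1}(ii), for large $n$ all vertices at graph distance at most $2$ from $v_{i,n}$ lie in $B(p_i,s)$. A path of length at most $4$ from $v_{i,n}$ to $v_{j,n}$ with $i\ne j$ would contain a vertex at distance at most $2$ from both ends, and this vertex would lie in two disjoint balls. So the pairwise distances are at least $5$, and Proposition~\ref{prop:alg} gives the bound. If there are infinitely many good points, then $\liminf_nD_k(P_n)\ge(M-1)-\partial^k(M-1)$ for every $M$, and the right side tends to infinity by Lemma~\ref{lem:arith}(iii).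
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
We show that $K$ has infinitely many good points. Let $K$ be smooth and let $H(x)$ be the supporting hyperplane at $x\in\partial K$. If $[x,y]\subset\partial K$, then a supporting hyperplane at the midpoint contains $x$ and $y$. It supports $K$ at $x$, so it equals $H(x)$, and $y\in H(x)$. Hence points $f_0,\dots,f_m\in\partial K$ that are pairwise joined by segments in $\partial K$ all lie in $H(f_0)\cap K$, which is a convex subset of $\partial K$. So (G2) holds at every boundary point, with $N=\mathbb R^d$.

A smooth body may have segments in its boundary, so (G1) need not hold everywhere. It holds at exposed points. A point $p\in K$ is \emph{exposed} if some supporting hyperplane meets $K$ only in $p$. By uniqueness this hyperplane is $H(p)$, so $[p,b]\subset\partial K$ implies $b\in H(p)\cap K=\{p\}$. By Straszewicz's theorem, $K$ is the closed convex hull of its exposed points. If there were finitely many, $K$ would be a polytope, and a $d$-polytope with $d\ge2$ has more than one supporting hyperplane at a vertex, since at least two facets contain the vertex. So there are infinitely many exposed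 points, all of them good.

If $K$ is strictly convex, then (G1) holds at every boundary point, and (G2) holds because a set of boundary points that are pairwise joined by segments in $\partial K$ has at most one element. In both cases Theorem~\ref{thm:good} applies.
\end{proof}

\section{The rate of growth}\label{sec:rate}

The proof of Theorem~\ref{thm:rate} follows the previous section, with estimates in place of compactness arguments. The relevant length is $\sqrt\varepsilon$: under \eqref{eq:UC}, a chord of length $\ell$ near $p_0$ has its midpoint at depth at least $\kappa\ell^2$ inside $K$, so segments in $\partial P$ have length of order at most $\sqrt\varepsilon$. A piece of hypersurface of fixed size contains of order $\varepsilon^{-(d-1)/2}$ points with mutual distances of order $\sqrt\varepsilon$, and near each of them we find a vertex for Proposition~\ref{prop:alg}.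

\subsection*{Bodies with $C^2$ boundary}

\begin{lemma}\label{lem:C2}
If $\partial K$ is $C^2$, then \eqref{eq:UC} holds for some $p_0,r_0,\kappa$.
\end{lemma}

\begin{proof}
Let $p_0$ be a point of $K$ farthest from the origin $o$, at distance $R>0$. Then $K\subset\overline B(o,R)$, and the hyperplane tangent to this ball at $p_0$ supports $K$. Use orthonormal coordinates $(x,t)\in\mathbb R^{d-1}\times\mathbb R$ in which $p_0=(0,0)$ and $o=(0,R)$. Near $p_0$ the body $K$ is given by $G(x,t):=\varphi(x)-t\le0$ with $\varphi\in C^2$, $\varphi(0)=0$, $\nabla\varphi(0)=0$. The ball is given by $|x|^2+t^2\le2Rt$, so $\varphi(x)\ge|x|^2/(2R)$ near $0$, and Taylor's formula gives $D^2\varphi(0)\ge\frac1R\operatorname{Id}$.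

The function $G$ is linear in $t$, so its Hessian is degenerate. To repair this let $\Phi=G+\frac12G^2$. Then $D^2\Phi=(1+G)D^2G+\nabla G\,\nabla G^T$, and $G(p_0)=0$. At $p_0$ both $D^2G$ and $\nabla G\,\nabla G^T$ are positive semidefinite, the kernel of $D^2G$ is the $t$-axis, and $\partial_tG=-1\ne0$; so $D^2\Phi(p_0)$ is positive definite. Hence there are a ball $W$ about $p_0$ and $\mu,\Lambda>0$ such that on $W$ we have $D^2\Phi\ge\mu\operatorname{Id}$, the function $\Phi$ is $\Lambda$-Lipschitz, and $1+G/2>0$. As $\Phi=G(1+G/2)$, we have $K\cap W=\{\Phi\le0\}\cap W$. For $a,b\in K\cap W$ the function $\phi(s)=\Phi(\frac{a+b}2+s\frac{b-a}2)$ satisfies $\phi''\ge\frac\mu4|a-b|^2$ on $[-1,1]$, so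
\[
\Phi\Bigl(\frac{a+b}2\Bigr)\le\frac{\Phi(a)+\Phi(b)}2-\frac\mu8|a-b|^2\le-\frac\mu8|a-b|^2 .
\]
Let $\kappa=\mu/(8\Lambda)$ and choose $r_0$ so small that $B(p_0,4r_0+64\kappa r_0^2)\subset W$. For $a,b\in K\cap B(p_0,4r_0)$ the ball $B(\frac{a+b}2,\kappa|a-b|^2)$ lies in $W$, and $\Phi\le0$ on it.
\end{proof}

\subsection*{The lower bound}

Assume \eqref{eq:UC} and let $P$ be a simplicial $d$-polytope with $d_H(P,K)\le\varepsilon$. Fix a ball $\overline B(x_0,\rho)\subset K$ with $\rho>0$ and put
\[
C_0=\sqrt{2/\kappa}+2,\quad R_1=\frac{3\operatorname{diam}K}{\rho}\ge6,\quad C_1=R_1+2,\quad\delta=C_0\sqrt\varepsilon,\quad\tau=(d+1)C_1\delta .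
\]
As $\varepsilon\to0$, both $\delta$ and $\tau$ tend to $0$. We take $\varepsilon\le\varepsilon_0$ with $\varepsilon_0$ so small, depending only on the data in the theorem, that
\begin{equation}\label{eq:small}
\varepsilon<\min(1,r_0),\quad 3\delta\le\rho,\quad(C_1+4)\delta\le r_0,\quad\tau<2\kappa r_0^2,\quad\sqrt{\tau/(2\kappa)}+\varepsilon\le r_0 .
\end{equation}
Then $\varepsilon\le\sqrt\varepsilon\le\delta<r_0$.

\medskip
\noindent\textbf{Step 1: segments in $\partial P$ are short.} \emph{If $[a,b]\subset\partial P$ and $|a-p_0|\le2r_0$, then $|a-b|\le\delta$.}

Since $b$ may be far from $p_0$, we first cut the segment. Let $b'\in[a,b]$ with $|a-b'|=\min(|a-b|,r_0)$. Choose $a^*,b^*\in K$ within $\varepsilon$ of $a,b'$. They are within $3r_0+\varepsilon<4r_0$ of $p_0$. The midpoint $z$ of $[a,b']$ lies in $\partial P$, and $z^*=\frac{a^*+b^*}2$ satisfies $|z-z^*|\le\varepsilon$. By Lemma~\ref{lem:haus}(i), $z^*$ is within $2\varepsilon$ of $\partial K$. By \eqref{eq:UC}, $z^*$ is at distance at least $\kappa|a^*-b^*|^2$ from $\partial K$. So $|a-b'|\le\sqrt{2\varepsilon/\kappa}+2\varepsilon\le\delta<r_0$, which forces $b'=b$.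

\medskip
\noindent\textbf{Step 2: clique simplices near $\partial K$ are small.} \emph{Let $p\in\partial K$ with $|p-p_0|\le r_0$, let $F$ be a clique simplex of $P$, and let $x\in\operatorname{conv}F$ with $|x-p|\le R_1\delta$. Then some $f\in F$ has $|x-f|\le\delta$, and all elements of $F$ are within $C_1\delta$ of $p$.}

To apply Step 1 to the edges of $F$ we need one element of $F$ near $p_0$. We show that the element with the largest barycentric coordinate lies close to a supporting hyperplane at $p$, and that points of $K$ close to this hyperplane are close to $p$. Let $u$ be an outer unit normal of $K$ at $p$. Every vertex $w$ of $P$ is within $\varepsilon$ of $K$, so $\langle u,w-p\rangle\le\varepsilon$. Write $x=\sum_{w\in F}\lambda_ww$ in barycentric coordinates and let $f\in F$ have $\lambda_f\ge\frac1{d+1}$. Then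
\[
-R_1\delta\le\langle u,x-p\rangle=\sum_{w\in F}\lambda_w\langle u,w-p\rangle\le\lambda_f\langle u,f-p\rangle+\varepsilon,
\]
so $\langle u,f-p\rangle\ge-(d+1)(R_1+1)\delta$. Choose $f^*\in K$ with $|f^*-f|\le\varepsilon$. Then $0\le-\langle u,f^*-p\rangle\le(d+1)(R_1+1)\delta+\varepsilon\le\tau$.

Let $y\in K$ with $|y-p|\le r_0$. By \eqref{eq:UC} for the pair $p,y$, and since $K$ is closed, the point $\frac{p+y}2+\kappa|y-p|^2u$ lies in $K$. Hence $\frac12\langle u,y-p\rangle+\kappa|y-p|^2\le0$, that is,
\begin{equation}\label{eq:cap}
2\kappa|y-p|^2\le-\langle u,y-p\rangle .
\end{equation}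
If $|f^*-p|>r_0$, apply \eqref{eq:cap} to the point $y\in[p,f^*]$ with $|y-p|=r_0$. Since $-\langle u,y-p\rangle\le-\langle u,f^*-p\rangle\le\tau$, we get $2\kappa r_0^2\le\tau$, against \eqref{eq:small}. So \eqref{eq:cap} applies to $y=f^*$ and gives $|f^*-p|\le\sqrt{\tau/(2\kappa)}$. Therefore $|f-p_0|\le r_0+\sqrt{\tau/(2\kappa)}+\varepsilon\le2r_0$. By Step 1, applied to the edges $[f,w]$, all $w\in F$ are within $\delta$ of $f$. Then $|x-f|\le\delta$ by convexity, and $|w-p|\le|w-f|+|f-x|+|x-p|\le(R_1+2)\delta=C_1\delta$.

\medskip
\noindent\textbf{Step 3: a vertex with $g_k(P/v)>0$.} \emph{For every $p\in\partial K$ with $|p-p_0|\le r_0$ there is a vertex $v$ of $P$ with $|v-p|\le C_1\delta$ and $g_k(P/v)>0$.}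

Suppose not, and let $U$ be the set of vertices within $C_1\delta$ of $p$; then $g_k(P/v)=0$ for all $v\in U$. By Lemma~\ref{lem:haus}(i) there is $z\in\partial P$ with $|z-p|\le\varepsilon$. Let $u_0$ be a vertex of a facet that contains $z$. By Step 1, $|u_0-z|\le\delta$, so $|u_0-p|\le2\delta$ and $u_0\in U$. As the endpoint of the walk we choose a point that is too deep inside $P$ to be covered by a small clique simplex. Let $\lambda=3\delta/\rho\le1$ and $q=p+\lambda(x_0-p)$. By convexity, $\overline B(q,3\delta)=(1-\lambda)p+\lambda\overline B(x_0,\rho)\subset K$. By Lemma~\ref{lem:haus}(ii), $B(q,2\delta)\subset B(q,3\delta-\varepsilon)\subset P$, so $q\in P$ and $q$ is at distance at least $2\delta$ from $\partial P$. Since $|q-p|\le\lambda\operatorname{diam}K=R_1\delta$ and $|u_0-p|\le2\delta\le R_1\delta$, the segment $[u_0,q]$ lies within $R_1\delta$ of $p$. By Step 2, hypothesis ($\dagger$) holds. Lemma~\ref{lem:walk} yields a clique simplex $F$ with $q\in\operatorname{conv}F$, and Step 2 with $x=q$ gives a vertex $f\in\partial P$ with $|q-f|\le\delta<2\delta$, a contradiction.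

\medskip
\noindent\textbf{Step 4: many vertices.} Let $\nu$ be the unit vector in the direction of $p_0-x_0$. For $\xi\in\nu^\perp$ with $|\xi|<\rho$ let $\chi(\xi)=\max\{t:x_0+\xi+t\nu\in K\}$. The function $\chi$ is finite and concave on an open ball, hence continuous; the point $\gamma(\xi)=x_0+\xi+\chi(\xi)\nu$ lies in $\partial K$; and $\gamma(0)=p_0$, because the ray from the interior point $x_0$ meets $\partial K$ only once. So there is $r_1>0$, depending only on the data, with $|\gamma(\xi)-p_0|\le r_0$ for $|\xi|\le r_1$. Let $s=(2C_1+5)\delta$, and let $\xi_1,\dots,\xi_M$ be a maximal subset of the ball $\{|\xi|\le r_1\}\subset\nu^\perp$ with pairwise distances at least $s$. By maximality the balls of radius $s$ about the $\xi_i$ cover this ball, and comparison of volumes gives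
\[
M\ge\Bigl(\frac{r_1}{s}\Bigr)^{d-1}=c'\varepsilon^{-(d-1)/2},\qquad c'=\Bigl(\frac{r_1}{(2C_1+5)C_0}\Bigr)^{d-1}.
\]
The points $p_i=\gamma(\xi_i)$ have pairwise distances at least $s$, since orthogonal projection does not increase distances. Step 3 gives vertices $v_i$ with $g_k(P/v_i)>0$ and $|v_i-p_i|\le C_1\delta$, so $|v_i-v_j|\ge5\delta$ for $i\ne j$. Consider a path with at most $4$ edges that starts at $v_i$. By Step 1 and induction along the path, its $j$-th vertex after $v_i$ is within $r_0+(C_1+j)\delta\le2r_0$ of $p_0$, and each edge has length at most $\delta$. So the path ends within $4\delta$ of $v_i$, and $\operatorname{dist}_P(v_i,v_j)\ge5$ for $i\ne j$. Proposition~\ref{prop:alg} gives $D_k(P)\ge(M-1)-\partial^k(M-1)$. By Lemma~\ref{lem:arith}(iii) there is $m_0\ge1$, depending only on $k$, with $\partial^k(m)\le m/2$ for $m\ge m_0$. Decrease $\varepsilon_0$ so that $c'\varepsilon_0^{-(d-1)/2}\ge m_0+1$. Then $D_k(P)\ge(M-1)/2\ge M/4$, which is the lower bound of Theorem~\ref{thm:rate} with $c=c'/4$.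

\subsection*{Optimality for the ball}

Let $\mathbb B=\overline B(0,1)$ and $\delta=\sqrt{\varepsilon/2}$ with $\varepsilon<1$. We take the convex hull of evenly spread points on the sphere and bound its face numbers. Let $X_0\subset S^{d-1}$ be a maximal set with pairwise distances at least $\delta$; every point of the sphere is within $\delta$ of $X_0$. Move the points one at a time, within the sphere and by less than $\delta/4$, each to a position outside the affine hulls of all sets of at most $d$ points already moved. This is possible because each such hull lies in a hyperplane, and finitely many hyperplanes do not cover an open subset of the sphere. The resulting set $X$ has pairwise distances at least $\delta/2$, every point of the sphere is within $2\delta$ of $X$, and no $d+1$ points of $X$ lie on a hyperplane. Let $P=\operatorname{conv}X\subset\mathbb B$.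

For unit vectors $u,y$ we have $\langle u,y\rangle=1-\frac12|u-y|^2$. Given $u$, choose $y\in X$ with $|u-y|\le2\delta$; this shows $\sigma_P(u)\ge1-2\delta^2=1-\varepsilon$ for all unit vectors $u$. Hence $\overline B(0,1-\varepsilon)\subset P\subset\mathbb B$, so $P$ is a $d$-polytope with $d_H(P,\mathbb B)\le\varepsilon$. It is simplicial because each facet has only $d$ vertices. If $u$ is the outer unit normal of a facet and $y$ is a vertex of the facet, then $|u-y|^2=2-2\sigma_P(u)\le4\delta^2$. So every edge has length at most $4\delta$.

The balls of radius $\delta/4$ about the points of $X$ are disjoint. Those about the neighbors of a vertex $v$ lie in $B(v,17\delta/4)$, so every vertex has at most $17^d$ neighbors. A face of dimension $i$ consists of a vertex and $i$ of its neighbors, so $f_i(P)\le17^{di}|X|$ for $i\ge0$. All the balls lie in the shell $1-\delta/4\le|x|\le1+\delta/4$, so $|X|(\delta/4)^d\le(1+\delta/4)^d-(1-\delta/4)^d\le C'\delta$ with $C'$ depending only on $d$, and $|X|\le4^dC'\delta^{-(d-1)}$. Since $g_k$ is a linear combination of $f_{-1},\dots,f_{k-1}$ with coefficients depending only on $d$ and $k$, we obtain $D_k(P)\le g_k(P)\le C\varepsilon^{-(d-1)/2}$.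 Together with Lemma~\ref{lem:C2} and the lower bound, this completes the proof of Theorem~\ref{thm:rate}. \qed

\begin{thebibliography}{9}

\bibitem{aspects}
\emph{Some aspects of the combinatorial theory of convex polytopes},
\texttt{http://www.ma.huji.ac.il/\textasciitilde{}kalai/aspects.pdf}.

\bibitem{MuraiNevo}
Murai and Nevo, \emph{On the generalized lower bound conjecture for polytopes and spheres}, Acta Math.\ \textbf{210} (2013).

\bibitem{Stanley}
Stanley, \emph{The number of faces of a simplicial convex polytope}, Adv.\ Math.\ \textbf{35} (1980).

\end{thebibliography}
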